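\title{A consistent example of a Lindel\"of space with scattered small subsets that is not functionally countable}

\begin{abstract}
A space is functionally countable if each of its continuous real-valued functions has countable range. We consider the statement that every Lindel\"of space whose subsets of cardinality at most $\mathfrak c$ are all scattered is functionally countable, and show that it is independent of ZFC. The counterexample is built from a combinatorial principle about $\omega_1$ many sequences of subsets of a cardinal $\kappa$. The principle is forced over a model of CH by a $\sigma$-closed poset with the $\omega_2$-chain condition, and it survives the addition of Cohen reals. In the resulting models there is a Lindel\"of space that is not functionally countable although all its subsets of cardinality less than $2^{\omega_1}$ are scattered.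
\end{abstract}

\section{Introduction}

All spaces are Tychonoff, and $\mathfrak c=2^\omega$. A space $X$ is \emph{Lindel\"of} if every open cover of $X$ has a countable subcover, and \emph{functionally countable} if $f(X)$ is countable for every continuous $f\colon X\to\mathbb R$. A space is \emph{scattered} if every nonempty subspace of it has an isolated point, and a subset $Y\subset X$ is scattered if it is scattered as a subspace. A \emph{Lindel\"of $\Sigma$-space} is a continuous image of a space that admits a perfect map onto a second countable space. Every $\sigma$-compact space is one, being the image of a topological sum of countably many compact spaces.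

Functional countability says that $X$ is small as seen from the real line; scatteredness says that $X$ can be taken apart one point at a time. Neither property implies the other: $\mathbb Q$ is functionally countable and not scattered, and an uncountable discrete space is scattered and not functionally countable. The Lindel\"of property excludes the second example. We quote two known results.
\begin{enumerate}
\item[(K1)] If $X$ is Lindel\"of and every $Y\subset X$ with $|Y|\le 2^{\omega_1}$ is scattered, then $X$ is functionally countable.
\item[(K2)] If $X$ is a Lindel\"of $\Sigma$-space and every $Y\subset X$ with $|Y|\le\mathfrak c$ is scattered, then $X$ is functionally countable.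
\end{enumerate}
Subspaces of scattered spaces are scattered, so (K1) contains the statement that scattered Lindel\"of spaces are functionally countable. It says more: only the subsets up to a fixed size have to be tested. How small can the test sets be? For $X\subset\mathbb R$ countable sets suffice. Indeed, if $X$ is uncountable, remove from it the rational intervals that meet $X$ in a countable set; what remains is a nonempty set without isolated points, and a countable dense subset of it is not scattered. For Lindel\"of $\Sigma$-spaces $\mathfrak c$ suffices by (K2). The following question comes from \cite{source}.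

\medskip
\noindent\textbf{Question.} \emph{Let $X$ be a Lindel\"of space in which every set of cardinality at most $\mathfrak c$ is scattered. Is it true in ZFC that $X$ is functionally countable?}
\medskip

One would guess that it is. A function $f\colon X\to\mathbb R$ has at most $\mathfrak c$ values, so $f(X)=f(Y)$ for some $Y\subset X$ with $|Y|\le\mathfrak c$, and $Y$ is scattered by hypothesis. If $Y$ could be chosen Lindel\"of, then $f(Y)$ would be countable by (K1). The guess fails at this point: in the spaces below the uncountably many values are taken on a discrete set of cardinality $\omega_1$.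

\begin{theorem}\label{thm:CH}
Every model of $\mathrm{ZFC}+\mathrm{CH}$ has a forcing extension with the same cardinals in which CH holds and there is a Lindel\"of space $X$ that is not functionally countable although every $Y\subset X$ with $|Y|\le\mathfrak c=\omega_1$ is scattered.
\end{theorem}

\begin{theorem}\label{thm:sharp}
Assume GCH in $V$, and let $\omega_1\le\lambda<\kappa$ be cardinals with $\mathrm{cf}(\lambda)>\omega$ and $\mathrm{cf}(\kappa)>\omega_1$. There is a cardinal-preserving forcing extension of $V$ in which $\mathfrak c=\lambda$, $2^{\omega_1}=\kappa$, and there is a Lindel\"of space $X$ that is not functionally countable although every subset of $X$ of cardinality less than $2^{\omega_1}$ is scattered.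
\end{theorem}

\begin{corollary}\label{cor:indep}
If ZFC is consistent, then the statement in the Question is independent of ZFC.
\end{corollary}

\begin{proof}
If ZFC is consistent, so are $\mathrm{ZFC}+\mathrm{CH}$ and $\mathrm{ZFC}+\mathrm{MA}+\neg\mathrm{CH}$. By Theorem~\ref{thm:CH} the statement fails in an extension of a model of the first theory. The second theory proves $2^{\omega_1}=\mathfrak c$, and under this equation the statement is (K1).
\end{proof}

Theorem~\ref{thm:sharp} shows that the cardinal $2^{\omega_1}$ in (K1) cannot be lowered in ZFC and that the negative answer is consistent with a large continuum. Its cofinality assumptions are necessary, since $\mathrm{cf}(2^\omega)>\omega$ and $\mathrm{cf}(2^{\omega_1})>\omega_1$ by K\"onig's theorem. The answer to the Question is thus positive when $2^{\omega_1}=\mathfrak c$ and consistently negative when $\mathfrak c<2^{\omega_1}$. We do not claim that $\mathfrak c<2^{\omega_1}$ alone yields a counterexample.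

Section~\ref{sec:examples} shows the two ideas of the construction separately. Section~\ref{sec:principle} states a principle $(\ast_\kappa)$, Section~\ref{sec:space} builds the space from it, Section~\ref{sec:forcing} forces it over a model of CH, and Section~\ref{sec:cohen} shows that Cohen reals preserve it.

\emph{Notation.} An ordinal is the set of smaller ordinals, $\subset$ allows equality, and countable means finite or countably infinite. We write $[D]^{<\omega}$ for the set of finite subsets of $D$ and $[D]^{\le m}$ for the set of subsets with at most $m$ elements. For sequences, $|x|\le\omega$ is the length of $x$, $x\upharpoonright k$ is the initial segment of length $k$, $\sigma\subseteq x$ means that $\sigma$ is an initial segment of $x$, and $\sigma^\frown l$ is $\sigma$ followed by $l$. Subsets of $\kappa$ are identified with points of the compact space $2^\kappa$; the sets $\{b\subset\kappa: b\cap F=a\cap F\}$ with $F$ finite form a base at $a$.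

\section{Two small examples}\label{sec:examples}

The counterexample has the form $X=T\cup E$, where $E$ is a set of $\omega_1$ isolated points on which some continuous function is injective, $T$ is $\sigma$-compact, and every open set containing $T$ contains all but countably many points of $E$. Such an $X$ is Lindel\"of and not functionally countable. It cannot be scattered, by (K1), so $T$ must fail to be scattered while its small subsets are scattered. The first example achieves everything except the last requirement, and the second shows how to meet it.

Our continuous functions come from the following observation. If $U_0,U_1,\dots$ are clopen subsets of a space, then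
\begin{equation}\label{eq:f}
f=\sum_{n<\omega}3^{-n}\mathbf 1_{U_n}
\end{equation}
is continuous, as a uniform limit of continuous functions, and $f(x)\ne f(y)$ whenever some $U_n$ contains exactly one of $x,y$: for the least such $n$ we have $|f(x)-f(y)|\ge 3^{-n}-\sum_{l>n}3^{-l}=3^{-n}/2$.

\begin{example}\label{ex:baire}
Suppose that $E\subset\omega^\omega$ is uncountable and that for every $h\colon\omega^{<\omega}\to\omega$ all but countably many $e\in E$ satisfy
\begin{equation}\label{eq:escape}
e(k)\ge h(e\upharpoonright k)\quad\text{for some }k<\omega .
\end{equation}
Under CH such a set exists. List all functions $h$ as $h_\alpha$, $\alpha<\omega_1$. At stage $\beta<\omega_1$ list $\{h_\alpha:\alpha\le\beta\}$ as $g_0,g_1,\dots$, and define $e_\beta(k)$ by recursion on $k$ so that $e_\beta(k)\ge g_k(e_\beta\upharpoonright k)$ and $e_\beta(k)$ differs from the value at $k$ of the $k$-th point in a list of the earlier points.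

Let $X_0=\omega^{<\omega}\cup E$ and $M_\sigma=\{x\in X_0:\sigma\subseteq x\}$ for $\sigma\in\omega^{<\omega}$, and put
\[
N(\sigma;n)=M_\sigma\setminus\bigcup_{l<n}M_{\sigma^\frown l}=\{\sigma\}\cup\{x\in X_0:\sigma\subsetneq x,\ x(|\sigma|)\ge n\}.
\]
Call $U\subset X_0$ open if every $\sigma\in U\cap\omega^{<\omega}$ has some $N(\sigma;n)\subset U$. The points of $E$ are isolated. Each $M_\sigma$ is open, and it is closed: if $\tau\notin M_\sigma$, then $N(\tau;0)$ misses $M_\sigma$ when $\tau$ and $\sigma$ are incomparable, and $N(\tau;\sigma(|\tau|)+1)$ misses it when $\tau\subsetneq\sigma$. The sets $M_\sigma$ separate points, so the function \eqref{eq:f} built from them is injective on $X_0$. If $O$ is open and contains $\omega^{<\omega}$, choose $h$ with $N(\sigma;h(\sigma))\subset O$ for all $\sigma$. A point $e$ satisfying \eqref{eq:escape} at $k$ lies in $N(e\upharpoonright k;h(e\upharpoonright k))$, so $E\setminus O$ is countable, and $X_0$ is Lindel\"of. The only defect is that the countable set $\omega^{<\omega}$ has no isolated point, because $\sigma^\frown n\to\sigma$.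
\end{example}

To repair the defect, a node must remain a limit of its successors but not of any small set of them.

\begin{example}\label{ex:block}
Let $\kappa$ be uncountable and $B=\{\infty\}\cup\bigcup_{m<\omega}\{m\}\times[\kappa]^{\le m}$. Each piece $\{m\}\times[\kappa]^{\le m}$ is open and carries the topology of $[\kappa]^{\le m}\subset2^\kappa$, and the basic neighborhoods of $\infty$ are
\[
U(F,n)=\{\infty\}\cup\{(m,a): m\ge n,\ F\subset a\},\qquad F\in[\kappa]^{<\omega},\ n<\omega .
\]
Thus $(m,a)$ is close to $\infty$ when $m$ is large and $a$ is close to $\kappa$ in $2^\kappa$. The point $\infty$ is not isolated, since $(\max(n,|F|),F)\in U(F,n)$. But if $S\subset B\setminus\{\infty\}$ and $|S|<\kappa$, then the finite sets $a$ with $(m,a)\in S$ do not cover $\kappa$, and for $\xi$ outside their union $U(\{\xi\},0)$ misses $S$. The bound $|a|\le m$ keeps the pieces compact and scattered (Lemmas~\ref{lem:compact} and~\ref{lem:scattered}).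
\end{example}

The space $B$ is scattered, so one copy of it is not enough. We place a copy of $B$ above every node: in the tree $\omega^{<\omega}$ each entry $m$ is replaced by a pair $(m,a)$ with $a\in[\kappa]^{\le m}$. The price is that an open set around the tree now prescribes a finite set $F$ as well as a number $n$ at each node, and the points of $E$ have to meet these larger demands.

\section{The principle $(\ast_\kappa)$}\label{sec:principle}

Let $D$ be a set. We consider sequences $x=\langle(m_j(x),a_j(x)):j<|x|\rangle$ of length $|x|\le\omega$ with $m_j(x)\in\omega$ and $a_j(x)\subset D$, and put $m(x)=\langle m_j(x):j<|x|\rangle$.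
\begin{itemize}
\item A \emph{node} over $D$ is such a sequence $t$ of finite length with $|a_j(t)|\le m_j(t)$ for all $j<|t|$. The set of nodes over $D$ is $T_D$; it is countable if $D$ is. We put $\mathrm{supp}(t)=\bigcup_{j<|t|}a_j(t)$.
\item A \emph{ray} over $D$ is such a sequence of length $\omega$, with no restriction on the sizes of the sets $a_j(x)$.
\item For any set $A$, the \emph{trace} of $x$ on $A$ is $x[A]=\langle(m_j(x),a_j(x)\cap A):j<|x|\rangle$. Thus $x[A'][A]=x[A]$ if $A\subset A'$.
\end{itemize}

The tree $T_\kappa$ is too large for a diagonal argument. It will be $\sigma$-compact, however, so an open cover of it reduces to countably many basic sets, and these mention only a countable set $D$ of coordinates. A ray is then compared with the cover through its trace on $D$, which must run inside the countable tree $T_D$.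

\begin{definition}
A \emph{task} is a pair $(D,h)$ with $D$ a countable set and $h\colon T_D\to[D]^{<\omega}\times\omega$. A ray $x$ is \emph{$D$-good} if $|a_k(x)\cap D|\le m_k(x)$ for all $k$, that is, if $x[D]\upharpoonright k\in T_D$ for all $k$. A ray $x$ \emph{realizes} the task $(D,h)$ if it is $D$-good and for some $k$
\[
F\subset a_k(x)\ \text{ and }\ n\le m_k(x),\qquad\text{where }(F,n)=h(x[D]\upharpoonright k).
\]
We then say that $x$ realizes $(D,h)$ \emph{at $k$}.
\end{definition}

For $D=\emptyset$ every ray is good, $T_D$ is a copy of $\omega^{<\omega}$, and realization is condition \eqref{eq:escape} for $m(x)$. Since the sets $F$ lie in $D$, realization depends only on the trace: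
\begin{equation}\label{eq:persist}
\text{if } D\subset A \text{ and } x[A]=y[A], \text{ then } x \text{ realizes } (D,h) \text{ if and only if } y \text{ does.}
\end{equation}

\begin{definition}
Let $\kappa$ be an uncountable cardinal. The principle $(\ast_\kappa)$ states that there is a set $E$ of rays over $\kappa$ with $|E|=\omega_1$ such that
\begin{enumerate}
\item[(R1)] the map $e\mapsto m(e)$ is injective on $E$;
\item[(R2)] for every task $(D,h)$ with $D\subset\kappa$, all but countably many $e\in E$ realize $(D,h)$.
\end{enumerate}
\end{definition}

Countably many tasks can be realized by one ray, which uses level $k$ for the $k$-th task.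

\begin{lemma}\label{lem:diagonal}
Let $\Phi$ be a countable set of tasks $(D,h)$ with $D\subset A$, and let $Z\subset\omega^\omega$ be countable. There is a ray $x$ over $A$, with all $a_k(x)$ finite, that realizes every task in $\Phi$ and has $m(x)\notin Z$.
\end{lemma}

\begin{proof}
Enlarging $\Phi$ by a task with $D=\emptyset$ and $Z$ by one point, we may assume that both are nonempty. Write $\Phi=\{(D^k,h^k):k<\omega\}$ and $Z=\{z_k:k<\omega\}$, with repetitions allowed. We define pairs $(m_k,a_k)$ with $|a_k|\le m_k$ by recursion. Given the pairs with $j<k$, the sequence $t_k=\langle(m_j,a_j\cap D^k):j<k\rangle$ is a node over $D^k$. Let $(F,n)=h^k(t_k)$, put $a_k=F$, and choose $m_k\ge\max(n,|F|)$ with $m_k\ne z_k(k)$. The ray $x=\langle(m_k,a_k):k<\omega\rangle$ is $D$-good for every $D$ because $|a_k|\le m_k$. It realizes $(D^k,h^k)$ at $k$ because $x[D^k]\upharpoonright k=t_k$, and $m(x)$ differs from $z_k$ at $k$.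
\end{proof}

\begin{example}\label{ex:omega1}
CH implies $(\ast_{\omega_1})$. There are $\omega_1^\omega=\omega_1$ countable sets $D\subset\omega_1$ and at most $2^\omega=\omega_1$ functions $h$ for each, so the tasks can be listed in order type $\omega_1$. By Lemma~\ref{lem:diagonal} choose $e_\beta$ realizing the tasks with index below $\beta$ and with $m(e_\beta)\notin\{m(e_\alpha):\alpha<\beta\}$.
\end{example}

The space built from $(\ast_\kappa)$ has scattered subsets only below cardinality $\kappa$, so Theorem~\ref{thm:CH} needs $\kappa\ge\omega_2$, and then the rays look quite different.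

\begin{remark}\label{rem:large}
Let $\kappa\ge\omega_2$ and let $E=\{e_i:i<\omega_1\}$ witness $(\ast_\kappa)$. For $\xi<\kappa$ the task with $D=\{\xi\}$ and $h$ constantly $(\{\xi\},0)$ gives $\delta_\xi<\omega_1$ with $\xi\in\bigcup_ka_k(e_i)$ for all $i\ge\delta_\xi$. Some $\delta$ equals $\delta_\xi$ for $\omega_2$ many $\xi$. Hence for every $i\ge\delta$ some $a_k(e_i)$ has at least $\omega_2$ elements, and $e_i$ is not $D$-good when $D$ is a countably infinite subset of it. So the rays must be large, yet for each countable $D$ all but countably many of them have finite traces on $D$. Lemma~\ref{lem:diagonal} alone cannot produce such rays.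
\end{remark}

The same tension bounds $\kappa$, by the cardinal that appears in (K1).

\begin{lemma}\label{lem:bound}
$(\ast_\kappa)$ implies $\kappa\le2^{\omega_1}$.
\end{lemma}

\begin{proof}
Let $E$ witness $(\ast_\kappa)$ and let $\varphi(\xi)=\{(e,k)\in E\times\omega:\xi\in a_k(e)\}$ for $\xi<\kappa$. The map $\varphi$ has at most $2^{\omega_1}$ values. If $\kappa>2^{\omega_1}$, then $\varphi$ is constant on a countably infinite set $D$. Fix $\xi\in D$ and let $h$ be constantly $(\{\xi\},0)$. By (R2) some $e\in E$ realizes $(D,h)$, say at $k$. Then $\xi\in a_k(e)$, hence $D\subset a_k(e)$, and $e$ is not $D$-good, a contradiction.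
\end{proof}

\section{The space}\label{sec:space}

\begin{proposition}\label{prop:space}
If $\kappa$ is uncountable and $(\ast_\kappa)$ holds, then there is a Lindel\"of Tychonoff space $X$ that is not functionally countable and in which every subset of cardinality less than $\kappa$ is scattered.
\end{proposition}

Fix $E$ witnessing $(\ast_\kappa)$ and let $X=T_\kappa\cup E$. For $\sigma\in\omega^{<\omega}$ of length $k$ and $\xi<\kappa$ put
\[
M_\sigma=\{x\in X:\sigma\subseteq m(x)\},\qquad
H_{\sigma,\xi}=\{x\in M_\sigma: |x|=k,\ \text{ or } |x|>k \text{ and } \xi\in a_k(x)\}.
\]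
The set $H_{\sigma,\xi}$ tests whether $\xi$ belongs to the $k$-th set of $x$, and a node of length exactly $k$ passes the test as if its missing $k$-th set were $\kappa$; this is the role of $\infty$ in Example~\ref{ex:block}. The topology of $X$ is generated by the sets $M_\sigma$, $H_{\sigma,\xi}$, $\{e\}$ for $e\in E$, and their complements. All subbasic sets are clopen, so $X$ has a base of clopen sets.

The space $X$ is Hausdorff, hence Tychonoff. A point of $E$ is a clopen singleton. Let $t\neq t'$ be nodes. If $m(t)\ne m(t')$, then one of these sequences, say $m(t)$, is not an initial segment of the other, and $M_{m(t)}$ contains $t$ and not $t'$. If $m(t)=m(t')=\sigma$, pick $j<|\sigma|$ and $\xi$ in exactly one of $a_j(t)$, $a_j(t')$; then $H_{\sigma\upharpoonright j,\xi}$ contains exactly one of $t,t'$.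

For a node $t$ of length $k$, a finite set $F$ with $\mathrm{supp}(t)\subset F\subset\kappa$, and $n<\omega$, let $N(t;F,n)$ be the set of $x\in X$ with $|x|\ge k$ such that
\begin{enumerate}
\item[(a)] $x[F]\upharpoonright k=t$;
\item[(b)] either $|x|=k$, or $|x|>k$, $m_k(x)\ge n$ and $F\subset a_k(x)$.
\end{enumerate}
In words, below level $k$ the point $x$ agrees with $t$ on $F$, at level $k$ it meets the demand $(F,n)$, and above level $k$ it is unrestricted.

\begin{lemma}\label{lem:base}
The sets $N(t;F,n)$ are clopen and form a local base at $t$.
\end{lemma}

\begin{proof}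
Let $\sigma=m(t)$ and $k=|t|$. For $x\in M_\sigma$ and $j<k$ we have $x\in H_{\sigma\upharpoonright j,\xi}$ if and only if $\xi\in a_j(x)$. Condition (a) says that $x\in M_\sigma$ and $a_j(x)\cap F=a_j(t)$ for $j<k$, so it defines the clopen set
\[
M_\sigma\cap\bigcap_{j<k}\Big(\bigcap_{\xi\in a_j(t)}H_{\sigma\upharpoonright j,\xi}\setminus\bigcup_{\xi\in F\setminus a_j(t)}H_{\sigma\upharpoonright j,\xi}\Big),
\]
where empty intersections equal $X$. Within $M_\sigma$, condition (b) defines the clopen set $\bigcap_{\xi\in F}H_{\sigma,\xi}\setminus\bigcup_{l<n}M_{\sigma^\frown l}$. So $N(t;F,n)$ is clopen, and it contains $t$ because $t[F]=t$.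

If $F\subset F'$ and $n\le n'$, then $N(t;F',n')\subset N(t;F,n)$, because $x[F']\upharpoonright k=t$ gives $x[F]\upharpoonright k=t[F]=t$. It therefore suffices to find a set $N=N(t;F,n)$ inside each subbasic set containing $t$.
\begin{itemize}
\item $t\in M_\tau$. Then $\tau\subseteq\sigma$ and $N\subset M_\sigma\subset M_\tau$.
\item $t\notin M_\tau$. If $\sigma$ and $\tau$ are incomparable, then $M_\sigma\cap M_\tau=\emptyset$. Otherwise $\sigma\subsetneq\tau$; take $n=\tau(k)+1$. A point $x\in N$ has $m(x)=\sigma$ or $m_k(x)>\tau(k)$, so $x\notin M_\tau$.
\item $t\in H_{\tau,\xi}$. If $\tau=\sigma$, take $F\ni\xi$ and use (b). Otherwise $\tau=\sigma\upharpoonright j$ with $j<k$ and $\xi\in a_j(t)$, and (a) gives $\xi\in a_j(x)$ for $x\in N$.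
\item $t\notin H_{\tau,\xi}$. If $t\notin M_\tau$, use the second case and $H_{\tau,\xi}\subset M_\tau$. Otherwise $\tau\subseteq\sigma$, and $\tau\ne\sigma$ because $t\in H_{\sigma,\xi}$. So $\tau=\sigma\upharpoonright j$ with $j<k$ and $\xi\notin a_j(t)$. Take $F\ni\xi$; then (a) gives $\xi\notin a_j(x)$ for $x\in N$.
\item $t\in X\setminus\{e\}$. For $\tau=m(e)\upharpoonright(k+1)$ we have $e\in M_\tau$ and $t\notin M_\tau$, so the second case applies.\qedhere
\end{itemize}
\end{proof}

For $\sigma\in\omega^{<\omega}$ let $T^\sigma=\{t\in T_\kappa:m(t)=\sigma\}$.

\begin{lemma}\label{lem:compact}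
Each $T^\sigma$ is compact, so $T_\kappa=\bigcup_{\sigma\in\omega^{<\omega}}T^\sigma$ is $\sigma$-compact.
\end{lemma}

\begin{proof}
Let $k=|\sigma|$. The map $t\mapsto\langle a_j(t):j<k\rangle$ is a bijection of $T^\sigma$ onto $\prod_{j<k}[\kappa]^{\le\sigma(j)}$. For $t\in T^\sigma$,
\[
N(t;F,n)\cap T^\sigma=\{x\in T^\sigma:a_j(x)\cap F=a_j(t)\cap F\text{ for all }j<k\},
\]
and as $F$ ranges over the finite supersets of $\mathrm{supp}(t)$ these sets correspond to a local base of the topology inherited from $(2^\kappa)^k$. So the bijection is a homeomorphism. Finally, $[\kappa]^{\le m}$ is closed in $2^\kappa$: if $|a|>m$, take $F\subset a$ with $|F|=m+1$; the open set $\{b:F\subset b\}$ contains $a$ and misses $[\kappa]^{\le m}$.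
\end{proof}

\begin{lemma}\label{lem:lindelof}
If $O\subset X$ is open and $T_\kappa\subset O$, then $E\setminus O$ is countable. Hence $X$ is Lindel\"of.
\end{lemma}

\begin{proof}
For each $t\in T_\kappa$ choose $N_t=N(t;F_t,n_t)\subset O$. By Lemma~\ref{lem:compact} there is a countable $C\subset T_\kappa$ with $T_\kappa\subset\bigcup_{t\in C}N_t$. Let $D=\bigcup_{t\in C}F_t$, a countable subset of $\kappa$. A node $s\in T_D$ need not belong to $C$, but it lies in $N_{t_s}$ for some $t_s\in C$, and we let it inherit the demand of that node: $h(s)=(F_{t_s},n_{t_s})$. Then $(D,h)$ is a task, and by (R2) it suffices to show that every $e\in E$ realizing $(D,h)$ lies in $O$.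

Let $e$ realize $(D,h)$ at $k$. Put $s=e[D]\upharpoonright k$, which is a node over $D$ because $e$ is $D$-good, and put $t=t_s$, $l=|t|$. From $s\in N_t$ we get $l\le k$ and $s[F_t]\upharpoonright l=t$. As $F_t\subset D$,
\[
e[F_t]\upharpoonright l=e[D][F_t]\upharpoonright l=s[F_t]\upharpoonright l=t,
\]
which is (a) for $e$ and $N_t$. For (b) we need $m_l(e)\ge n_t$ and $F_t\subset a_l(e)$. If $l<k$, then (b) for $s$ gives $m_l(e)=m_l(s)\ge n_t$ and $F_t\subset a_l(s)\subset a_l(e)$. If $l=k$, the node $s$ carries no information about level $k$, and the required conditions are exactly what realization at $k$ asserts, since $h(s)=(F_t,n_t)$. So $e\in N_t\subset O$.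

Given an open cover of $X$, countably many of its members cover $T_\kappa$ by Lemma~\ref{lem:compact}; their union misses only countably many points of $E$, and countably many further members cover these.
\end{proof}

\begin{lemma}\label{lem:scattered}
Every nonempty $S\subset X$ with $|S|<\kappa$ has an isolated point.
\end{lemma}

\begin{proof}
Points of $E$ are isolated in $X$, so let $S\subset T_\kappa$. The set $\bigcup_{x\in S}\mathrm{supp}(x)$ has cardinality at most $|S|\cdot\omega$, which is less than $\kappa$ because $\kappa$ is uncountable. Pick $\xi<\kappa$ outside it. Fix $\sigma$ with $S\cap T^\sigma\ne\emptyset$ and let $k=|\sigma|$. The numbers $\sum_{j<k}|a_j(x)|$ for $x\in T^\sigma$ are bounded by $\sum_{j<k}\sigma(j)$, so there is $t\in S\cap T^\sigma$ for which the sum is largest on $S\cap T^\sigma$. Let $x\in S\cap N(t;\mathrm{supp}(t)\cup\{\xi\},0)$. If $|x|>k$, then (b) gives $\xi\in a_k(x)$, contrary to the choice of $\xi$. So $|x|=k$, and (a) gives $x\in T^\sigma$ and $a_j(t)\subset a_j(x)$ for all $j<k$. By maximality $x=t$.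
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:space}]
The space $X$ is Tychonoff, and it is Lindel\"of by Lemma~\ref{lem:lindelof}. If $Y\subset X$ and $|Y|<\kappa$, then Lemma~\ref{lem:scattered} applies to every nonempty subset of $Y$, so $Y$ is scattered. Let $f$ be the function \eqref{eq:f} for an enumeration of the countably many clopen sets $M_\sigma$. If $e\ne e'$ in $E$, then $m(e)\ne m(e')$ by (R1), so some $M_{m(e)\upharpoonright k}$ contains $e$ and not $e'$, and $f(e)\neq f(e')$. Thus $f(X)$ is uncountable.
\end{proof}

\begin{remark}
Clause (R1) is used only for $f$, clause (R2) only in Lemma~\ref{lem:lindelof}, and the uncountability of $\kappa$ only in Lemma~\ref{lem:scattered}. The subspace $T_\kappa$ has no isolated point, since $N(t;F,n)$ contains the extension of $t$ by the pair $(\max(n,|F|),F)$. In the proof of Lemma~\ref{lem:scattered} the ordinal $\xi$ serves only to exclude longer nodes, so each $T^\sigma$ is scattered. By (K1) every continuous real-valued function is countably valued on the compact scattered space $T^\sigma$, hence on $T_\kappa$; the uncountably many values have to come from $E$. If $\kappa>\mathfrak c$,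 then by (K2) the space $X$ is not a Lindel\"of $\Sigma$-space, although it is the union of a $\sigma$-compact subspace and $\omega_1$ isolated points.
\end{remark}

\section{Forcing $(\ast_\kappa)$ over a model of CH}\label{sec:forcing}

We force over a ground model $V$ in the usual sense; $q\le p$ means that $q$ is stronger than $p$. A poset is \emph{$\sigma$-closed} if every decreasing sequence $p_0\ge p_1\ge\cdots$ has a lower bound, and it has the \emph{$\theta$-c.c.} if every antichain has cardinality less than $\theta$; c.c.c.\ means $\omega_1$-c.c. The following textbook facts are used.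
\begin{enumerate}
\item[(F1)] A $\sigma$-closed poset adds no function from $\omega$ to $V$. In particular it adds no reals and preserves $\omega_1$.
\item[(F2)] If $\theta$ is regular uncountable, a $\theta$-c.c.\ poset preserves all cardinals $\ge\theta$. A c.c.c.\ poset preserves all cardinals, and every countable set of ordinals in the extension is contained in a set that is in $V$ and countable in $V$.
\item[(F3)] (Nice names.) If all antichains of $P$ have cardinality at most $\theta$, then every subset of $\mu$ in the extension has a name determined by a $\mu$-sequence of antichains. So the extension has at most $(|P|^\theta)^\mu$ subsets of $\mu$, the power being computed in $V$.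
\item[(F4)] ($\Delta$-system lemma.) Under CH, every family of $\omega_2$ countable sets contains a subfamily of $\omega_2$ sets whose pairwise intersections all equal one set, the root.
\end{enumerate}

\begin{proposition}\label{prop:forcing}
Assume CH and let $\kappa\ge\omega_2$. There is a $\sigma$-closed poset $P$ with the $\omega_2$-c.c.\ that forces $(\ast_\kappa)$. Hence $P$ preserves cardinals and CH.
\end{proposition}

Picture $E$ as an array with a row for each $i<\omega_1$ and a column for each $\xi<\kappa$. By Remark~\ref{rem:large} a row cannot be completed at the moment it is created. A condition therefore decides countably many rows on countably many columns only, and an extension may add rows and columns. A condition also lists countably many tasks, as a promise that every row added \emph{later} realizes them. Nothing is required of the rows already present. This is enough for (R2), which allows countably many exceptions, and it is what makes amalgamation possible.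

\begin{definition}
A \emph{condition} is a quadruple $p=(D_p,\delta_p,\langle x^p_i:i<\delta_p\rangle,\Phi_p)$ where $D_p\subset\kappa$ is countable, $\delta_p<\omega_1$, each $x^p_i$ is a ray over $D_p$, the map $i\mapsto m(x^p_i)$ is injective, and $\Phi_p$ is a countable set of tasks $(D,h)$ with $D\subset D_p$. We put $q\le p$ if
\begin{enumerate}
\item[(O1)] $D_q\supset D_p$, $\delta_q\ge\delta_p$ and $\Phi_q\supset\Phi_p$;
\item[(O2)] $x^q_i[D_p]=x^p_i$ for all $i<\delta_p$;
\item[(O3)] $x^q_i$ realizes every task in $\Phi_p$ whenever $\delta_p\le i<\delta_q$.
\end{enumerate}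
Let $P$ be the set of conditions.
\end{definition}

The relation $\le$ is transitive. Let $r\le q\le p$. Clause (O1) is immediate, and $x^r_i[D_p]=x^r_i[D_q][D_p]=x^q_i[D_p]=x^p_i$ for $i<\delta_p$. Let $(D,h)\in\Phi_p$ and $\delta_p\le i<\delta_r$. If $i\ge\delta_q$, then $x^r_i$ realizes $(D,h)$ because $(D,h)\in\Phi_q$. If $i<\delta_q$, then $x^q_i$ realizes $(D,h)$ and $x^r_i[D_q]=x^q_i$, so \eqref{eq:persist} applies: new columns do not undo a kept promise.

Lower bounds of sequences and the generic object are both unions, and we treat them together. Call a nonempty $\Gamma\subset P$ \emph{directed} if any two members of $\Gamma$ have a common extension in $\Gamma$. Let $\delta_\Gamma=\sup_{q\in\Gamma}\delta_q$.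

\begin{lemma}\label{lem:union}
Let $\Gamma\subset P$ be directed. There are rays $x^\Gamma_i$, $i<\delta_\Gamma$, over $\bigcup_{q\in\Gamma}D_q$ such that
\begin{enumerate}
\item[(i)] $x^\Gamma_i[D_q]=x^q_i$ whenever $q\in\Gamma$ and $i<\delta_q$;
\item[(ii)] the map $i\mapsto m(x^\Gamma_i)$ is injective;
\item[(iii)] $x^\Gamma_i$ realizes every task in $\Phi_p$ whenever $p\in\Gamma$ and $\delta_p\le i<\delta_\Gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
Fix $i<\delta_\Gamma$. Let $q,q'\in\Gamma$ have $i<\delta_q$ and $i<\delta_{q'}$, and let $r\in\Gamma$ extend both. By (O2), $m(x^q_i)=m(x^r_i)=m(x^{q'}_i)$ and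
\[
a_k(x^{q'}_i)\cap D_q\subset a_k(x^r_i)\cap D_q=a_k(x^q_i).
\]
Let $m(x^\Gamma_i)$ be the common value of the $m(x^q_i)$ and let $a_k(x^\Gamma_i)$ be the union of the sets $a_k(x^{q'}_i)$ over all $q'\in\Gamma$ with $i<\delta_{q'}$. The displayed inclusion gives (i). For (ii), if $i<i'<\delta_\Gamma$, take $q\in\Gamma$ with $i'<\delta_q$ and use injectivity in $q$. For (iii), take $q\in\Gamma$ with $i<\delta_q$ and $r\in\Gamma$ extending $p$ and $q$. Then $\delta_p\le i<\delta_r$, so $x^r_i$ realizes the tasks in $\Phi_p$ by (O3), and so does $x^\Gamma_i$ by (i) and \eqref{eq:persist}.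
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:forcing}]
\emph{$P$ is $\sigma$-closed.} Let $p_0\ge p_1\ge\cdots$ and $\Gamma=\{p_n:n<\omega\}$, a directed set. Then $r=(\bigcup_nD_{p_n},\delta_\Gamma,\langle x^\Gamma_i:i<\delta_\Gamma\rangle,\bigcup_n\Phi_{p_n})$ is a condition by Lemma~\ref{lem:union}(ii), and $r\le p_n$ for all $n$ by (i) and (iii).

\emph{$P$ has the $\omega_2$-c.c.} Let $\omega_2$ conditions be given. Either $\omega_2$ of them have the same set $D_p$, or there are $\omega_2$ distinct sets $D_p$ and (F4) applies. In both cases we find $\omega_2$ of the conditions and a countable $D^*$ with $D_p\cap D_q=D^*$ for any two of them. There are $\omega_1$ values for $\delta_p$, and for each of them at most $(2^\omega)^\omega=\omega_1$ sequences $\langle x^p_i[D^*]:i<\delta_p\rangle$, by CH. So two of the conditions, $p\neq q$, have $\delta_p=\delta_q=\delta$ and $x^p_i[D^*]=x^q_i[D^*]$ for all $i<\delta$. Define rays $x^r_i$ by $m(x^r_i)=m(x^p_i)=m(x^q_i)$ and $a_k(x^r_i)=a_k(x^p_i)\cup a_k(x^q_i)$, and let $r=(D_p\cup D_q,\delta,\langle x^r_i:i<\delta\rangle,\Phi_p\cup\Phi_q)$. Since $a_k(x^q_i)\subset D_q$,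
\[
a_k(x^q_i)\cap D_p=a_k(x^q_i)\cap D^*=a_k(x^p_i)\cap D^*\subset a_k(x^p_i),
\]
so $a_k(x^r_i)\cap D_p=a_k(x^p_i)$, which is (O2) for $r$ and $p$. Exchanging $p$ and $q$ gives (O2) for $r$ and $q$. Clause (O3) is void because $r$ has no new rows. Thus $r\le p,q$. Note that $x^r_i$ need not be good for the sets $D$ occurring in $\Phi_q$ or $\Phi_p$, and the definition does not ask for this.

\emph{Adding a task.} Given $p$ and a task $(D,h)$ with $D\subset\kappa$, the quadruple obtained from $p$ by replacing $D_p$ with $D_p\cup D$ and $\Phi_p$ with $\Phi_p\cup\{(D,h)\}$ is a condition extending $p$. So $\{q:(D,h)\in\Phi_q\}$ is dense.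

\emph{Adding rows.} Given $p$, Lemma~\ref{lem:diagonal} with $A=D_p$, $\Phi=\Phi_p$ and $Z=\{m(x^p_i):i<\delta_p\}$ yields a ray $x$. Appending $x$ as row number $\delta_p$ gives $q\le p$ with $\delta_q=\delta_p+1$. By induction on $\gamma<\omega_1$, the set $\{q:\delta_q\ge\gamma\}$ is dense: at a successor use the step just described; at a limit $\gamma=\sup_n\gamma_n$ with $\gamma_n<\gamma$ build $p\ge p_0\ge p_1\ge\cdots$ with $\delta_{p_n}\ge\gamma_n$ and take a lower bound.

\emph{The generic extension.} By (F1) and (F2), $P$ preserves $\omega_1$ and all cardinals $\ge\omega_2$ and adds no reals, so it preserves cardinals and CH. Let $G$ be $P$-generic over $V$. It is directed, and $\delta_G=\omega_1$ by density. The proof of Lemma~\ref{lem:union} uses only (O2), (O3) and \eqref{eq:persist}, so it applies to $\Gamma=G$ in $V[G]$. Let $E=\{x^G_i:i<\omega_1\}$. By (ii), $|E|=\omega_1$ and (R1) holds. Let $(D,h)\in V[G]$ be a task with $D\subset\kappa$. By (F1), $D\in V$ and $D$ is countable in $V$. Then $T_D\in V$ is countable and $h$ maps it into $V$, so $h\in V$, again by (F1). By density some $p\in G$ has $(D,h)\in\Phi_p$, and by (iii) every $x^G_i$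 with $i\ge\delta_p$ realizes $(D,h)$. This is (R2).
\end{proof}

\begin{remark}
CH is used only for the chain condition, and it is needed for the preservation of cardinals. In Lemma~\ref{lem:diagonal} each $m_k$ may be chosen with a prescribed parity, so by density every $y\in2^\omega$ is the parity sequence of some $m(x^G_i)$, $i<\omega_1$. If CH fails in $V$, then $P$ collapses $\mathfrak c$ to $\omega_1$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:CH}]
Force with the poset of Proposition~\ref{prop:forcing} for $\kappa=\omega_2$. Cardinals are preserved, and CH and $(\ast_{\omega_2})$ hold in the extension. There Proposition~\ref{prop:space} gives a Lindel\"of space that is not functionally countable and whose subsets of cardinality at most $\omega_1=\mathfrak c$ are scattered.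
\end{proof}

\section{Cohen reals and the values of $\mathfrak c$ and $2^{\omega_1}$}\label{sec:cohen}

To enlarge the continuum we add Cohen reals to the model of Section~\ref{sec:forcing}. For a set $I$, let $\mathrm{Fn}(I,2)$ be the poset of finite partial functions from $I$ to $2$, ordered by reverse inclusion; two conditions are compatible if and only if they agree on their common domain. For an infinite cardinal $\lambda$, the poset $\mathrm{Fn}(\lambda,2)$ has cardinality $\lambda$, is c.c.c., and adds $\lambda$ distinct reals. The difficulty is that it adds new tasks, which the rays were never asked to realize. What helps is that a ray realizes a task by responding to a \emph{single} value of $h$. A ground-model function that guesses, for each node separately, a possible value of the new $h$ is therefore a useful substitute, even though the conditions forcing the different guesses may be incompatible.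

\begin{lemma}\label{lem:cohen}
Let $E$ witness $(\ast_\kappa)$ in a model $W$, let $\lambda$ be an infinite cardinal, and let $C$ be $\mathrm{Fn}(\lambda,2)$-generic over $W$. Then $E$ witnesses $(\ast_\kappa)$ in $W[C]$.
\end{lemma}

\begin{proof}
Cardinals are preserved by (F2), so $|E|=\omega_1$ and $\kappa$ is an uncountable cardinal in $W[C]$. Clause (R1) does not depend on the model. Let $(D,h)\in W[C]$ be a task with $D\subset\kappa$.

\emph{Reduction to $D\in W$.} By (F2) there is $D'\in W$, countable in $W$, with $D\subset D'\subset\kappa$. For $s\in T_{D'}$ the trace $s[D]$ is a node over $D$; let $h'(s)=h(s[D])$. Then $(D',h')$ is a task. If $e$ realizes it at $k$, then $e$ is $D'$-good, hence $D$-good, and $h'(e[D']\upharpoonright k)=h(e[D]\upharpoonright k)$, so $e$ realizes $(D,h)$ at $k$. We may therefore assume that $D\in W$ and $D$ is countable in $W$. Then $T_D$ and $[D]^{<\omega}\times\omega$ are countable sets in $W$.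

\emph{Countably many ground-model tasks.} Let $\dot h$ be a name for $h$ and let $p_0\in C$ force that $\dot h$ maps $T_D$ to $[D]^{<\omega}\times\omega$. Work in $W$. For $t\in T_D$ the conditions deciding $\dot h(t)$ are dense below $p_0$; let $A_t$ be a maximal antichain among the extensions of $p_0$ that decide $\dot h(t)$. Every extension of $p_0$ is compatible with a member of $A_t$. Each $A_t$ is countable, so the union $I$ of $\mathrm{dom}(p_0)$ and the domains of all members of all $A_t$ is countable, and so is $Q=\{p\in\mathrm{Fn}(I,2):p\le p_0\}$. For $p\in Q$ and $t\in T_D$ choose $q_{p,t}\in A_t$ compatible with $p$ and let $h_p(t)$ be the value with $q_{p,t}\Vdash\dot h(t)=h_p(t)$. Each $(D,h_p)$ is a task in $W$. By (R2) in $W$, the set $E_0$ of all $e\in E$ that fail to realize $(D,h_p)$ for at least one $p\in Q$ is countable.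

\emph{Every $e\in E\setminus E_0$ realizes $(D,h)$.} Fix $e\in E\setminus E_0$ and let $r\le p_0$ be any condition in $\mathrm{Fn}(\lambda,2)$. Put $p=r\upharpoonright I\in Q$. The ray $e$ realizes $(D,h_p)$ at some $k$; let $t=e[D]\upharpoonright k$. The condition $q_{p,t}$ has domain in $I$ and is compatible with $r\upharpoonright I$, so $r'=r\cup q_{p,t}$ is a condition. It forces $\dot h(t)=h_p(t)$. Since $e$ is $D$-good and meets the demand $h_p(t)$ at level $k$, the condition $r'$ forces that $e$ realizes $(D,\dot h)$ at $k$. So the conditions forcing that $e$ realizes $(D,\dot h)$ are dense below $p_0\in C$, and $e$ realizes $(D,h)$ in $W[C]$. As $E_0$ is countable in $W[C]$, clause (R2) holds there.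
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Under GCH, $\mu^\nu=\mu$ whenever $\mu$ is infinite and $0<\nu<\mathrm{cf}(\mu)$. So in $V$ the cofinality assumptions give $\lambda^\omega=\lambda$ and $\kappa^{\omega_1}=\kappa$, and $\kappa\ge\omega_2$ because $\kappa>\lambda\ge\omega_1$. Let $P$ be the poset of Proposition~\ref{prop:forcing}, let $G$ be $P$-generic over $V$, and let $V_1=V[G]$.

\emph{The model $V_1$.} It has the cardinals of $V$ and satisfies CH and $(\ast_\kappa)$. In $V$ there are $\kappa^\omega=\kappa$ choices for $D_p$. Given $D_p$, there are $\omega_1$ choices for $\delta_p$, at most $\mathfrak c^\omega=\omega_1$ for the rows, and at most $\mathfrak c^\omega=\omega_1$ for $\Phi_p$, since there are at most $\mathfrak c$ tasks $(D,h)$ with $D\subset D_p$. So $|P|\le\kappa$. Antichains of $P$ have cardinality at most $\omega_1$, and (F3) gives $2^{\omega_1}\le(\kappa^{\omega_1})^{\omega_1}=\kappa$ in $V_1$. Lemma~\ref{lem:bound} gives $2^{\omega_1}\ge\kappa$. Hence $2^{\omega_1}=\kappa$ and $\kappa^{\omega_1}=2^{\omega_1\cdot\omega_1}=\kappa$ in $V_1$. Also $\lambda^\omega=\lambda$ in $V_1$, because by (F1) there are no new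 functions from $\omega$ to $\lambda$.

\emph{The model $V_1[C]$.} Let $C$ be $\mathrm{Fn}(\lambda,2)$-generic over $V_1$. Then $V_1[C]$ is an extension of $V$ by a two-step iteration, and it has the same cardinals. By (F3) with $\theta=\omega$, applied over $V_1$, we get $\mathfrak c\le(\lambda^\omega)^\omega=\lambda$ and $2^{\omega_1}\le(\lambda^\omega)^{\omega_1}\le\kappa^{\omega_1}=\kappa$. Conversely $\mathfrak c\ge\lambda$ because $\lambda$ reals were added, and $2^{\omega_1}\ge\kappa$ because $V_1$ already has $\kappa$ subsets of $\omega_1$. So $\mathfrak c=\lambda$ and $2^{\omega_1}=\kappa$ in $V_1[C]$.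

By Lemma~\ref{lem:cohen}, $(\ast_\kappa)$ holds in $V_1[C]$. Proposition~\ref{prop:space}, applied there, gives a Lindel\"of space that is not functionally countable and whose subsets of cardinality less than $\kappa=2^{\omega_1}$ are scattered. Since $\lambda<\kappa$, these include all subsets of cardinality at most $\mathfrak c$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{Exponential separability is preserved by some products},
\texttt{https://cmuc.karlin.mff.cuni.cz/pdf/cmuc2203/tkachuk2022.pdf}
\end{thebibliography}
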